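
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Brownian motion on the Sierpi\'nski gasket\\ has no small-ball constant at any point}


\begin{abstract}
Let $X$ be Brownian motion on the unbounded Sierpi\'nski gasket $G$, and let $d_w=\log 5/\log 2$. The probability that $X$, started at $x$, stays within distance $\xi$ of $x$ up to time $1$ decays like $\exp(-\xi^{-d_w})$, up to constants in the exponent. We show that $\xi^{d_w}\log\mathbb P^x\{\sup_{t\le 1}|X(t)-X(0)|<\xi\}$ has no limit as $\xi\to0$, for any $x\in G$, and that its oscillation is bounded below by a constant independent of $x$. The reason is a singularity of the principal Dirichlet eigenvalue of a ball as a function of the radius: when the sphere crosses a suitable vertex, increasing the radius by $\varepsilon=2^{-m}$ lowers the eigenvalue by at least a constant times $(3/5)^m\gg\varepsilon$, which no power law allows.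
\end{abstract}

\section{Introduction}

\subsection{The question and the answer}

Put $e_1=(1,0)$ and $e_2=(\frac12,\frac{\sqrt3}2)$. Let $G_0\subset\mathbb R^2$ be the compact Sierpi\'nski gasket built on the triangle with vertices $0,e_1,e_2$, and let
\[
G=\bigcup_{n\ge0}2^nG_0
\]
be the unbounded gasket; then $2G=G$. Brownian motion $X=\{X(t),t\ge0,\mathbb P^x,x\in G\}$ on $G$ (Goldstein, Kusuoka, Barlow--Perkins \cite{BP}) is the continuous strong Markov process obtained as the scaling limit of simple random walks on the gasket graphs, space being scaled by $2$ and time by $5$. It has a continuous symmetric transition density $p_t(x,y)$ with respect to the Hausdorff measure $\mu$ on $G$, normalized so that $\mu(G_0)=1$, and it satisfies the scaling property: for every $x\in G$,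
\begin{equation}\label{eq:scal}
\text{the law of }\{2X(t)\}_{t\ge0}\text{ under }\mathbb P^x\ \text{ equals the law of }\{X(5t)\}_{t\ge0}\text{ under }\mathbb P^{2x}.
\end{equation}
Write $\gamma=\log2/\log5$ and $d_w=1/\gamma=\log5/\log2$, so that $2^{d_w}=5$. It is known that there are $C\ge1$ and $\xi_0>0$ such that for all $x\in G$ and $\xi\in(0,\xi_0)$
\begin{equation}\label{eq:known}
\exp(-C\xi^{-1/\gamma})\le\mathbb P^x\Big\{\sup_{0\le t\le1}|X(t)-X(0)|<\xi\Big\}\le\exp(-C^{-1}\xi^{-1/\gamma}).
\end{equation}
The question, posed in \cite{graph}, is whether \eqref{eq:known} can be sharpened to a limit: with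
\[
H_x(\xi)=\xi^{1/\gamma}\log\mathbb P^x\Big\{\sup_{0\le t\le1}|X(t)-X(0)|<\xi\Big\},
\]
does $\lim_{\xi\to0}H_x(\xi)$ exist for every $x\in G$? It exists for no $x$.

\begin{theorem}\label{thm:main}
Let $J=[\frac{11}{20},\frac{11}{10}]$. There are $\delta>0$ and $n_0$ such that for all $x\in G$ and all $n\ge n_0$
\[
\sup_{\xi\in2^{-n}J}H_x(\xi)-\inf_{\xi\in2^{-n}J}H_x(\xi)\ \ge\ \delta.
\]
Hence $\limsup_{\xi\to0}H_x(\xi)-\liminf_{\xi\to0}H_x(\xi)\ge\delta$ for every $x\in G$, and the limit exists for no $x\in G$.
\end{theorem}

The interval $J$ spans exactly one factor of $2$, so the sets $2^{-n}J$, $n\ge n_0$, cover a neighborhood of $0$ in $(0,\infty)$: the oscillation takes place in every sufficiently small period. At the point $x=0$, which is fixed by the scaling, one can say more.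

\begin{proposition}\label{prop:zero}
For every $r>0$ the limit $\lim_{n\to\infty}H_0(r2^{-n})=-\psi(r)$ exists. Moreover $\psi(2r)=\psi(r)$, and for some $\kappa,C'>0$ and all $m\ge1$
\[
\psi(1)-\psi(1+2^{-m})\ge\kappa(3/5)^m-C'2^{-m}.
\]
In particular $\psi$ is log-periodic, non-constant, and not Lipschitz at $1$.
\end{proposition}

\subsection{Why one should expect oscillation, and how to prove it}

Staying in a ball up to a large time $t$ has probability about $e^{-\lambda t}$, where $\lambda$ is the principal Dirichlet eigenvalue of the ball. On the line, Brownian scaling holds for every factor. It turns $\mathbb P^x\{\sup_{t\le 1}|X(t)-X(0)|<\xi\}$ into the probability of staying in $(-1,1)$ up to time $\xi^{-2}$, so $\xi^2\log\mathbb P^x\{\cdots\}$ converges. On the gasket, \eqref{eq:scal} provides only powers of $2$. For $x=0$ this yields a limit along each sequence $r2^{-n}$, namely $-r^{d_w}\lambda(0,r)$, where $\lambda(y,r)$ denotes the principal eigenvalue of the ball of radius $r$ about $y$ (more precisely, of its component containing $y$). A full limit would force $\lambda(0,r)=c\,r^{-d_w}$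 for \emph{all} $r$. Nothing suggests such a law, but the eigenvalues of general balls are not explicit, so it must be excluded indirectly. We exclude it by regularity: a power law is smooth in $r$, while $\lambda(y,\cdot)$ is not even Lipschitz at certain radii.

To see why, first consider the line, with energy $\mathcal E(f,f)=\int (f')^2$. On $D=(0,1)$ the normalized eigenfunction is $\varphi(x)=\sqrt2\sin\pi x$, with $\lambda=\pi^2$. Let the domain grow by $\varepsilon$ at the endpoint $v=1$, and test with $\varphi+tg$, where $\varphi$ is extended by $0$ and $g$ is the tent of height $1$ on $(1-\varepsilon,1+\varepsilon)$. Since $\mathcal E(\varphi,g)=-\varphi(1-\varepsilon)/\varepsilon$ and $\mathcal E(g,g)=2/\varepsilon$,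
\[
\mathcal E(\varphi+tg,\varphi+tg)=\pi^2-2t\,\frac{\varphi(1-\varepsilon)}\varepsilon+\frac{2t^2}\varepsilon .
\]
The linear gain has a coefficient of order one (the flux of $\varphi$ into $v$), the quadratic cost has coefficient $2/\varepsilon$ (the conductance of the tent), and the best $t$ lowers the energy by $\varphi(1-\varepsilon)^2/(2\varepsilon)\sim\pi^2\varepsilon$. In general,
\[
\text{drop of the eigenvalue}\ \approx\ \frac{(\text{flux into }v)^2}{\text{conductance at scale }\varepsilon}.
\]
On the line the drop is of order $\varepsilon$, in harmony with the smooth law $\lambda=\pi^2/r^2$ for intervals of length $r$.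

Now take a cell of the gasket with a corner $v$, and a harmonic function with values $0,a,b$ at $v$ and the other two corners. By the rule recalled in \eqref{eq:rule}, its values at the midpoints of the two sides at $v$ are $\frac{2a+b}5$ and $\frac{a+2b}5$, with sum $\frac35(a+b)$. So each halving of the scale at $v$ multiplies the sum of the neighboring values by $\frac35$. Conductances are multiplied by $\frac53$. The flux into $v$ is therefore the same at every scale, and the tent at scale $\varepsilon=2^{-m}$ costs a constant times $(5/3)^mt^2$. The eigenfunction is not harmonic, but it lies above the harmonic function with the same corner values, which is the direction we need. The heuristic gives a drop of order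
\[
(3/5)^m=\varepsilon^{\theta},\qquad \theta=\frac{\log(5/3)}{\log2}<1 .
\]
The whole argument rests on $\frac53<2$: the conductance of a shrinking piece of gasket grows more slowly than that of a shrinking interval. This drop (Lemma~\ref{lem:open}) is incompatible with $\lambda(y,r)=c\,r^{-d_w}$ near a radius at which the sphere meets such a vertex. For $x=0$ the vertex $e_1$ and the radius $1$ will do.

For general $x$ the scaling moves the center: $H_x(r2^{-n})$ concerns the ball of radius $r$ about $2^nx$, which need not converge. But up to translation there are only finitely many local configurations of $G$, and the relative position inside a unit cell ranges over a compact set. If the oscillation were small at a sequence of points and scales, a limit point $y$ would satisfy $\lambda(y,r)=c\,r^{-d_w}$ exactly, for all $r$ in the interior of $J$. Every point $y$ has a suitable vertex at a distance inside this interval, namely the farthest corner of a unit cell containing $y$.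

\section{Cells and vertices}

Let $\Delta=\{0,e_1,e_2\}$ and $\Lambda=\mathbb Ze_1+\mathbb Ze_2$. The set $G_0$ is the unique nonempty compact set with $G_0=\bigcup_{d\in\Delta}\frac12(G_0+d)$. It is connected, being a decreasing intersection of compact connected unions of triangles. Iterating the identity,
\[
G=\bigcup_{a\in A}T_a,\qquad T_a=G_0+a,\qquad A=\Big\{\sum_{k<n}2^kd_k:\ n\ge0,\ d_k\in\Delta\Big\}.
\]
Since $2^{-m}G=G$, also $G=\bigcup_{a\in A}2^{-m}T_a$ for $m\ge0$. The sets $2^{-m}T_a$ are the \emph{level-$m$ cells}; they have diameter $2^{-m}$. The three corners of the triangle spanned by a cell are its corners, and corners of level-$m$ cells are \emph{level-$m$ vertices}. Two corners of one level-$m$ cell are \emph{level-$m$ neighbors}. Since $A=\{2a+d:\ a\in A,\ d\in\Delta\}$, each level-$m$ cell is the union of three level-$(m+1)$ cells, which meet pairwise at the midpoints of its sides, and every level-$(m+1)$ cell arises in this way. All topological notions below are relative to $G$, unless we speak of subsets of the plane.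

\begin{lemma}\label{lem:cells}
\begin{enumerate}
\item[(i)] Distinct level-$m$ cells meet in at most one point, a common corner, and a point lies in at most three level-$m$ cells. A point of a cell $K$ that is not a corner of $K$ is interior to $K$.
\item[(ii)] The union of the level-$m$ cells containing a given point is a connected neighborhood of that point, of diameter at most $2\cdot2^{-m}$. Hence $G$ is locally connected, and components of open subsets of $G$ are open.
\item[(iii)] For $u\in\mathbb R^2$ the function $z\mapsto|z-u|$ attains its maximum over a cell only at corners. In particular, if $v$ is a corner of a level-$m$ cell $K$, then $K$ minus its other two corners lies in the open ball $B(v,2^{-m})$.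
\item[(iv)] A cell minus any set of its corners is connected.
\item[(v)] Let $K$ be a level-$m$ cell and $m'\ge m$. A level-$m'$ vertex in $K$ is a corner of a level-$m'$ cell contained in $K$. Any two level-$m'$ vertices in $K$ are joined by a chain of level-$m'$ neighbors in $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Distinct level-$m$ cells lie in distinct upward triangles of the lattice $2^{-m}\Lambda$; two such triangles meet at most in a common corner, and a lattice point is a corner of exactly three of them. If $z\in K$ is not a corner of the level-$m$ cell $K$, it lies in no other level-$m$ cell. The level-$m$ cells are closed and only finitely many meet a bounded set, so a neighborhood of $z$ lies in $K$.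

(ii) The neighborhood property follows from local finiteness, and the rest from connectedness of cells.

(iii) The function $|z-u|^2$ is strictly convex, so its maximum over the closed triangle spanned by the cell is attained only at extreme points. For $u=v$ these are the two corners at distance $2^{-m}$.

(iv) First remove one corner $p$ of $K=K_0$. Let $K_0\supset K_1\supset\cdots$ be the nested cells with corner $p$, each of half the side of its predecessor, and let $L_j$ be the union of the two half-size subcells of $K_{j-1}$ not containing $p$. These two subcells share a midpoint, so $L_j$ is connected. The two corners of $K_j$ other than $p$ lie in $L_j\cap L_{j+1}$. As $K\setminus\{p\}=\bigcup_{j\ge1}L_j$, this set is connected. In general, $K$ minus some corners is the union of its three half-size subcells, each with at most its outer corner removed. These sets are connected and meet pairwise at the midpoints of the sides of $K$.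

(v) A level-$m'$ vertex in $K$ lies in some level-$m'$ cell $K'\subset K$. If it were not a corner of $K'$, it would lie in no other level-$m'$ cell by (i), so it would not be a level-$m'$ vertex. The second claim follows by induction on $m'-m$: the case $m'=m$ is trivial, and for $m'>m$ it holds in each of the three half-size subcells of $K$, which pairwise share a corner.
\end{proof}

\section{The energy form}

Fix a constant $c_0>0$, to be chosen in (F1) below. For a level-$m$ cell $K$ and $f\in C(K)$ put
\[
\mathcal E_K(f,f)=c_0\lim_{m'\to\infty}(5/3)^{m'}\sum(f(p)-f(q))^2,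
\]
where the sum is over pairs of level-$m'$ neighbors $p,q$ in a common level-$m'$ cell contained in $K$. The expression under the limit is nondecreasing in $m'\ge m$, so the limit exists in $[0,\infty]$. Put $\mathcal E(f,f)=\sum_K\mathcal E_K(f,f)$, the sum over all level-$m$ cells, which does not depend on $m$, and
\[
\mathcal F=\{f\in C(G)\cap L^2(\mu):\ \mathcal E(f,f)<\infty\}.
\]
By polarization $\mathcal E_K$ and $\mathcal E$ become bilinear on functions of finite energy. We use the following standard facts (see \cite{BP,FS,B,K}; for (F4), \cite[Sect.~4.4]{FOT}).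

\begin{itemize}
\item[(F1)] For a suitable constant $c_0>0$, $(\mathcal E,\mathcal F)$ is the (regular, local) Dirichlet form of $X$ on $L^2(G,\mu)$.
\item[(F2)] There is $C_1$ such that $|f(x)-f(y)|^2\le C_1|x-y|^{\theta}\mathcal E(f,f)$ for $f\in\mathcal F$ and $x,y$ in one level-$0$ cell, where $\theta=\log(5/3)/\log2$.
\item[(F3)] Let $K$ be a level-$m$ cell with corners $p_1,p_2,p_3$. For given corner values there is a unique minimizer $h$ of $\mathcal E_K$; it is called \emph{harmonic on $K$}. It is harmonic on subcells and satisfies the maximum principle, and for $w\in C(K)$ with $\mathcal E_K(w,w)<\infty$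
\begin{equation}\label{eq:Eharm}
\mathcal E_K(h,w)=c_0(5/3)^m\sum_{i<j}(h(p_i)-h(p_j))(w(p_i)-w(p_j)).
\end{equation}
At the midpoint of $p_ip_j$, with $p_k$ the third corner,
\begin{equation}\label{eq:rule}
h=\tfrac15\big(2h(p_i)+2h(p_j)+h(p_k)\big).
\end{equation}
\item[(F4)] For $D\subset G$ open with exit time $\tau_D=\inf\{t:X(t)\notin D\}$, the operators $P^D_tf(x)=\mathbb E^x[f(X(t));t<\tau_D]$ form on $L^2(D)$ the symmetric semigroup associated with $(\mathcal E,\mathcal F_D)$, where $\mathcal F_D=\{f\in\mathcal F:f=0\text{ on }G\setminus D\}$.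
\end{itemize}

Averaging $f(x)^2\le2f(y)^2+2C_1\mathcal E(f,f)$, which follows from (F2), over $y$ in a level-$0$ cell containing $x$ gives a constant $C_2$ with
\begin{equation}\label{eq:sup}
\|f\|_\infty^2\le C_2\big(\mathcal E(f,f)+\|f\|_2^2\big)\qquad(f\in\mathcal F).
\end{equation}
In particular every point has capacity at least $1/C_2>0$. This is why the boundary condition in (F4), which in general holds quasi-everywhere, here holds everywhere.

\paragraph{Tents.} For a level-$m$ vertex $p$ let $g_p^{(m)}$ be $1$ at $p$, $0$ at all other level-$m$ vertices, and harmonic on each level-$m$ cell. It is nonnegative and vanishes outside the level-$m$ cells containing $p$. By \eqref{eq:Eharm} each of these cells (at most three) contributes $2c_0(5/3)^m$ to its energy, so $g_p^{(m)}\in\mathcal F$ and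
\begin{equation}\label{eq:tent}
\mathcal E(g_p^{(m)},g_p^{(m)})\le6c_0(5/3)^m,\qquad
\mathcal E(f,g_p^{(m)})=c_0(5/3)^m\sum_{q}(f(p)-f(q))\quad(f\in\mathcal F),
\end{equation}
the sum being over the level-$m$ neighbors $q$ of $p$.

\paragraph{Strict positivity.} \emph{If $h$ is harmonic on $K$ with nonnegative corner values, not all $0$, then $h>0$ on $K$ minus its corners.} By \eqref{eq:rule} the three midpoint values are positive, so each of the three subcells has at least two positive corner values. By induction all vertices of subcells of $K$ other than the corners of $K$ have positive values. A non-corner point lies in a small subcell containing no corner of $K$, and the maximum principle on that subcell gives the claim.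

\begin{remark}
The form is sometimes defined with the closure of the compactly supported functions of $\mathcal F$ as domain. This is the same space. Let $\chi_0$ be the sum of the level-$0$ tents at $0,e_1,e_2$; then $0\le\chi_0\le1$, $\chi_0=1$ on $G_0$, and $\chi_0$ has compact support. For $\chi_n(x)=\chi_0(2^{-n}x)$ we have $\mathcal E(\chi_n,\chi_n)=(3/5)^n\mathcal E(\chi_0,\chi_0)$. From $(f\chi_n)(p)-(f\chi_n)(q)=\chi_n(p)(f(p)-f(q))+f(q)(\chi_n(p)-\chi_n(q))$,
\[
\mathcal E(f\chi_n,f\chi_n)\le2\mathcal E(f,f)+2\|f\|_\infty^2\mathcal E(\chi_n,\chi_n).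
\]
So for $f\in\mathcal F$ the sequence $f\chi_n$ is bounded in energy and converges to $f$ in $L^2$, and by the Banach--Saks theorem $f$ lies in the closure.
\end{remark}

\begin{lemma}\label{lem:M}
$M:=\sup_{x\in G}\|p_1(x,\cdot)\|_2^2<\infty$.
\end{lemma}

\begin{proof}
Let $f\in C_c(G)$, and let $P_1$ be the operator of $X$ at time $1$. By the spectral theorem $\mathcal E(P_1f,P_1f)\le\|f\|_2^2$ (as $ue^{-2u}\le1$ for $u\ge0$) and $\|P_1f\|_2\le\|f\|_2$. By \eqref{eq:sup}, $P_1f$ has a continuous version bounded by $(2C_2)^{1/2}\|f\|_2$. The function $x\mapsto\int p_1(x,z)f(z)\,\mu(dz)$ is itself continuous, since $p_1$ is continuous and $f$ has compact support, so it equals that version everywhere. Thus $|\int p_1(x,z)f(z)\,\mu(dz)|\le(2C_2)^{1/2}\|f\|_2$ for all $x$ and all $f\in C_c(G)$, that is, $\|p_1(x,\cdot)\|_2^2\le2C_2$.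
\end{proof}

\section{The principal eigenfunction and exit times}

For $D\subset G$ nonempty, bounded and open put
\[
\lambda(D)=\inf\Big\{\frac{\mathcal E(f,f)}{\|f\|_2^2}:\ 0\ne f\in\mathcal F_D\Big\}.
\]
This is finite: for $m$ large $D$ contains all level-$m$ cells at some level-$m$ vertex, hence $\mathcal F_D$ contains a tent. Clearly $D\subset D'$ implies $\lambda(D')\le\lambda(D)$.

We need more than the eigenvalue. Positivity of the eigenfunction makes the exit bounds effective and the flux into a boundary vertex nonzero. Comparison with harmonic functions gives lower bounds near the boundary.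

\begin{proposition}\label{prop:eig}
Let $D\subset G$ be nonempty, bounded, open and connected, and $\lambda=\lambda(D)$. There is a function $\varphi$ with the properties in \textup{(a)}, and every such function satisfies \textup{(b)--(d)}.
\begin{enumerate}
\item[(a)] $\varphi\in\mathcal F_D$, $\varphi\ge0$, $\|\varphi\|_2=1$ and
\begin{equation}\label{eq:weak}
\mathcal E(\varphi,g)=\lambda\int\varphi g\,d\mu\qquad(g\in\mathcal F_D).
\end{equation}
\item[(b)] Let $K$ be a cell such that $K\setminus D$ consists of corners of $K$ (possibly none), and let $h$ be harmonic on $K$ with $h=\varphi$ at the corners. Then $\varphi\ge h$ on $K$.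
\item[(c)] $\varphi>0$ on $D$.
\item[(d)] For all $x\in D$,
\begin{align}
\mathbb P^x(\tau_D>t)&\ge\frac{\varphi(x)}{\|\varphi\|_\infty}\,e^{-\lambda t}&&(t>0),\label{eq:lower}\\
\mathbb P^x(\tau_D>t)&\le(M\mu(D))^{1/2}e^{-\lambda(t-1)}&&(t>1).\label{eq:upper}
\end{align}
\end{enumerate}
\end{proposition}

We call a function $\varphi$ as in (a) an \emph{eigenfunction of $D$}.

\begin{proof}
\emph{Existence.} Take $f_k\in\mathcal F_D$ with $\|f_k\|_2=1$ and $\mathcal E(f_k,f_k)\to\lambda$. By \eqref{eq:sup} and (F2) they are uniformly bounded and equicontinuous on each of the finitely many level-$0$ cells meeting $D$, and they vanish on all other cells. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly on $G$ to a continuous $\varphi$ that vanishes off $D$, with $\|\varphi\|_2=1$. Each level-$m'$ sum in the definition of $\mathcal E$ has finitely many nonzero terms and passes to the limit, and these sums increase to the energy, so $\mathcal E(\varphi,\varphi)\le\lambda$. Thus $\varphi$ is a minimizer. Since $\mathcal E(|\varphi|,|\varphi|)\le\mathcal E(\varphi,\varphi)$, we may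 take $\varphi\ge0$. For $g\in\mathcal F_D$ the polynomial $t\mapsto\mathcal E(\varphi+tg,\varphi+tg)-\lambda\|\varphi+tg\|_2^2$ is nonnegative and vanishes at $t=0$; its derivative there is $0$, which is \eqref{eq:weak}.

(b) Let $w=(h-\varphi)^+$ on $K$ and $w=0$ off $K$. Non-corner points of $K$ are interior to $K$ and $w=0$ at the corners, so $w$ is continuous. It has finite energy and vanishes off $D$, hence $w\in\mathcal F_D$. By \eqref{eq:weak}, $\mathcal E_K(\varphi,w)=\mathcal E(\varphi,w)=\lambda\int\varphi w\,d\mu\ge0$, and $\mathcal E_K(h,w)=0$ by \eqref{eq:Eharm}. For $u=h-\varphi$ and any points $p,q$ we have $(u(p)-u(q))(u^+(p)-u^+(q))\ge(u^+(p)-u^+(q))^2$. Therefore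
\[
0\ge\mathcal E_K(h-\varphi,w)\ge\mathcal E_K(w,w).
\]
So $w$ is constant on the vertices in $K$, hence on $K$, and it vanishes at the corners: $w=0$.

(c) First, \emph{if all level-$m$ cells at a level-$m$ vertex $p$ lie in $D$ and $\varphi(p)=0$, then $\varphi(q)=0$ for all level-$m$ neighbors $q$ of $p$.} Indeed $g_p^{(m)}\in\mathcal F_D$, so \eqref{eq:weak} and \eqref{eq:tent} give $\sum_q(\varphi(p)-\varphi(q))\ge0$, while $\varphi\ge0$.

Let $Z=\{z\in D:\varphi(z)=0\}$, which is closed in $D$. We show that it is open. Let $z\in Z$, and choose $m$ so large that every level-$m$ cell meeting a level-$m$ cell that contains $z$ lies in $D$. Let $K\ni z$ be a level-$m$ cell. Some corner $p$ of $K$ is in $Z$: if $z$ is itself a corner this is clear, and otherwise (b) and strict positivity of harmonic functions force $\varphi=0$ at all three corners. Let $m'\ge m$. By Lemma~\ref{lem:cells}(v) every level-$m'$ vertex in $K$ is joined to $p$ by a chain of level-$m'$ neighbors in $K$. Every level-$m'$ cell at a vertex of the chain lies in a level-$m$ cell containing that vertex, hence meeting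 $K$, hence contained in $D$. So the first step propagates $\varphi=0$ along the chain, and $\varphi=0$ at all level-$m'$ vertices in $K$. As $m'\ge m$ is arbitrary, $\varphi=0$ on $K$. This holds for all level-$m$ cells $K\ni z$, whose union is a neighborhood of $z$. So $Z$ is open. Since $D$ is connected and $\varphi\not\equiv0$, $Z=\emptyset$.

(d) By \eqref{eq:weak} and (F4), $P^D_t\varphi=e^{-\lambda t}\varphi$ holds $\mu$-a.e.\ on $D$; we need it at every point. Let $x\in D$ and $0<s<t$. The measure $\mathbb P^x(X(s)\in\cdot\,,s<\tau_D)$ is absolutely continuous with respect to $\mu$, so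
\[
P^D_t\varphi(x)=P^D_s(P^D_{t-s}\varphi)(x)=e^{-\lambda(t-s)}P^D_s\varphi(x).
\]
As $s\downarrow0$, path continuity and boundedness of $\varphi$ give $P^D_s\varphi(x)\to\varphi(x)$. Thus $\mathbb E^x[\varphi(X(t));t<\tau_D]=e^{-\lambda t}\varphi(x)$, and \eqref{eq:lower} follows from $\varphi\le\|\varphi\|_\infty$. For \eqref{eq:upper}, the Markov property at time $1$, Cauchy--Schwarz, Lemma~\ref{lem:M} and the spectral theorem for $P^D$ give
\[
\mathbb P^x(\tau_D>t)\le\int p_1(x,z)P^D_{t-1}1_D(z)\,\mu(dz)\le\|p_1(x,\cdot)\|_2\|P^D_{t-1}1_D\|_2\le M^{1/2}e^{-\lambda(t-1)}\mu(D)^{1/2}.\qedhere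
\]
\end{proof}

\paragraph{Balls and scaling.} For $y\in G$ and $r>0$ let $B(y,r)$ be the open Euclidean ball, $D(y,r)$ the component of $B(y,r)\cap G$ containing $y$ (open by Lemma~\ref{lem:cells}(ii)), and $\lambda(y,r)=\lambda(D(y,r))$, which is nonincreasing in $r$. The component is the right object because paths are continuous: $\mathbb P^y$-a.s.\ $\{\sup_{s\le t}|X(s)-X(0)|<r\}=\{\tau_{D(y,r)}>t\}$. Iterating \eqref{eq:scal} $n$ times, with $(r2^{-n})^{d_w}=r^{d_w}5^{-n}$, we obtain
\begin{equation}\label{eq:H}
H_x(r2^{-n})=r^{d_w}5^{-n}\log\mathbb P^{2^nx}\big(\tau_{D(2^nx,r)}>5^n\big).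
\end{equation}
The probability is positive by \eqref{eq:lower} and Proposition~\ref{prop:eig}(c), so $H_x$ is finite.

\section{Opening a vertex}\label{sec:open}

This section makes the heuristic of the introduction rigorous: adding to a domain a small neighborhood of a suitable boundary vertex lowers the eigenvalue by an amount of larger order than the diameter of that neighborhood. For a vertex $v$ of level at most $m$ let $N_m(v)$ be the union of the level-$m$ cells containing $v$, with their corners other than $v$ removed. By Lemma~\ref{lem:cells}(iii), $N_m(v)\subset B(v,2^{-m})$.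

\begin{lemma}\label{lem:open}
Let $D\subset G$ be nonempty, bounded, open and connected. Let $v\notin D$ be a corner of a level-$1$ cell $K$ with $K\setminus\{v\}\subset D$. Then $D\cup N_m(v)$ is connected for every $m\ge1$. Moreover, there is $\kappa>0$, depending on $D,v,K$ but not on $m$, such that for all $m\ge1$ and every bounded open $D'\supset D\cup N_m(v)$
\[
\lambda(D')\le\lambda(D)-\kappa(3/5)^m .
\]
\end{lemma}

\begin{proof}
Let $K_m$ be the level-$m$ cell with $v\in K_m\subset K$.

\emph{Connectedness.} By Lemma~\ref{lem:cells}(iv), $N_m(v)$ is a union of connected sets containing $v$. It meets $D$, because $K_m$ minus its corners lies in both.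

\emph{The eigenfunction near $v$.} Let $\varphi$ be an eigenfunction of $D$; then $\varphi(v)=0$. Let $u_1,u_2$ be the other corners of $K$. They lie in $D$, so $s:=\varphi(u_1)+\varphi(u_2)>0$ by Proposition~\ref{prop:eig}(c). Since $K\setminus D=\{v\}$, Proposition~\ref{prop:eig}(b) gives $\varphi\ge h$ on $K$, with $h$ harmonic and corner values $0,\varphi(u_1),\varphi(u_2)$. By \eqref{eq:rule}, if a harmonic function has corner values $0,a,b$ with $0$ at $v$, the sum of its values at the two midpoints adjacent to $v$ is $\frac{2a+b}5+\frac{a+2b}5=\frac35(a+b)$. Iterating from level $1$ to level $m$, the corners $q_1,q_2\ne v$ of $K_m$ satisfy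
\begin{equation}\label{eq:q}
\varphi(q_1)+\varphi(q_2)\ge h(q_1)+h(q_2)=(3/5)^{m-1}s .
\end{equation}

\emph{The test function.} Let $g=g_v^{(m)}$. It vanishes off $N_m(v)$, so $f=\varphi+tg\in\mathcal F_{D'}$ for $t\ge0$. By \eqref{eq:tent}, $\varphi(v)=0$, $\varphi\ge0$ and \eqref{eq:q},
\[
\mathcal E(\varphi,g)=-c_0(5/3)^m\sum_q\varphi(q)\le-c_0(5/3)^m(3/5)^{m-1}s=-\tfrac53c_0s .
\]
With $\mathcal E(\varphi,\varphi)=\lambda(D)$ and the energy bound in \eqref{eq:tent},
\[
\mathcal E(f,f)\le\lambda(D)-\tfrac{10}3c_0s\,t+6c_0(5/3)^mt^2 .
\]
The right side is smallest for $t=\frac5{18}s(3/5)^m$, where it equals $\lambda(D)-\frac{25}{54}c_0s^2(3/5)^m$. Since $\varphi,g\ge0$, $\|f\|_2\ge\|\varphi\|_2=1$, and so $\lambda(D')\le\mathcal E(f,f)$. This proves the lemma with $\kappa=\frac{25}{54}c_0s^2$.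
\end{proof}

\section{The center $0$}

At the fixed point of the scaling the domain can be seen explicitly (Figure~\ref{fig:zero}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \i/\j in {3/0,4/0}
  \fill[gray!50] ({0.75*\i+0.375*\j},{0.6495*\j}) -- ++(0.75,0) -- ++(-0.375,0.6495) -- cycle;
\foreach \i/\j in {0/0,1/0,0/1,2/0,3/0,2/1,0/2,1/2,0/3,4/0,5/0,4/1,6/0,7/0,6/1,4/2,5/2,4/3,0/4,1/4,0/5,2/4,3/4,2/5,0/6,1/6,0/7}
  \draw[thin] ({0.75*\i+0.375*\j},{0.6495*\j}) -- ++(0.75,0) -- ++(-0.375,0.6495) -- cycle;
\draw[very thick] (-8:3) arc (-8:68:3);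
\draw[thick,dashed] (-8:3.75) arc (-8:68:3.75);
\fill (0,0) circle (2pt) node[below left] {$0$};
\fill (3,0) circle (2pt);
\node[below left] at (3,-0.05) {$e_1$};
\fill (60:3) circle (2pt) node[left=3pt] {$e_2$};
\end{tikzpicture}
\caption{The gasket near $0$, drawn down to level-$2$ cells. The ball of radius $1$ about $0$ (solid arc) meets $G$ exactly in the unit cell $G_0$ minus the corners $e_1,e_2$. The ball of radius $1+2^{-m}$ (dashed, $m=2$) also contains the neighborhood $N_m(e_1)$ of $e_1$ (shaded), through which the process can now pass.}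
\label{fig:zero}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:zero}]
Since $2^n\cdot0=0$, \eqref{eq:H} involves the single domain $D(0,r)$, and the bounds \eqref{eq:lower}, \eqref{eq:upper} at $t=5^n$ give
\[
H_0(r2^{-n})=r^{d_w}5^{-n}\log\mathbb P^0(\tau_{D(0,r)}>5^n)\ \longrightarrow\ -\psi(r),\qquad\psi(r)=r^{d_w}\lambda(0,r).
\]
As $(2r)2^{-(n+1)}=r2^{-n}$, we get $\psi(2r)=\psi(r)$.

\emph{The ball of radius $1$.} Every $a\in A\setminus\{0\}$ has the form $ie_1+je_2$ with integers $i,j\ge0$, not both $0$. So a point of $T_a$ is $\alpha e_1+\beta e_2$ with $\alpha,\beta\ge0$ and $\alpha\ge1$ or $\beta\ge1$; its squared norm is $\alpha^2+\alpha\beta+\beta^2\ge1$. Together with Lemma~\ref{lem:cells}(iii), $B(0,1)\cap G=G_0\setminus\{e_1,e_2\}$. This set is connected by Lemma~\ref{lem:cells}(iv), so it is $D(0,1)$.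

\emph{Opening $e_1$.} Let $K$ be the level-$1$ cell with corners $e_1$, $\frac12e_1$, $\frac12(e_1+e_2)$. Then $K\setminus\{e_1\}\subset D(0,1)$, and Lemma~\ref{lem:open} applies with $D=D(0,1)$ and $v=e_1$. Since $N_m(e_1)\subset B(e_1,2^{-m})\subset B(0,1+2^{-m})$ and $D\cup N_m(e_1)$ is connected and contains $0$, it is contained in $D'=D(0,1+2^{-m})$. Hence $\lambda(0,1+2^{-m})\le\lambda(0,1)-\kappa(3/5)^m$. Using also $\lambda(0,1+2^{-m})\le\lambda(0,1)$,
\[
\psi(1)-\psi(1+2^{-m})\ge\kappa(3/5)^m-\big((1+2^{-m})^{d_w}-1\big)\lambda(0,1)\ge\kappa(3/5)^m-C'2^{-m}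
\]
for a constant $C'>0$, by the mean value theorem. The right side is positive for large $m$, and its quotient by $2^{-m}$ is $\kappa(6/5)^m-C'$, which is unbounded. So $\psi$ is neither constant nor Lipschitz at $1$.
\end{proof}

\section{Every center}

\subsection{The sphere through the farthest corner}

For a general center $y$ the ball need not look like Figure~\ref{fig:zero}, but Lemma~\ref{lem:open} asks for little: one vertex on the sphere with one adjacent level-$1$ cell inside the domain, apart from that vertex. A unit cell containing $y$ provides it.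

\begin{lemma}\label{lem:far}
Let $T$ be a level-$0$ cell, $y\in T$, $v$ a corner of $T$ at maximal distance from $y$, and $r_0=|v-y|$. Then $r_0\in[1/\sqrt3,1]$, and there is $\kappa=\kappa(y)>0$ with
\[
\lambda(y,r_0+2^{-m})\le\lambda(y,r_0)-\kappa(3/5)^m\qquad\text{for all }m\ge1 .
\]
\end{lemma}

\begin{proof}
The sum of the squared distances from $y$ to the corners of $T$ is $1$ plus three times the squared distance from $y$ to the centroid. So $r_0^2\ge\frac13$; and $r_0\le1$ because $T$ has diameter $1$.

Let $P\ni v$ be the set of corners of $T$ at distance $r_0$ from $y$. By Lemma~\ref{lem:cells}(iii), $T\setminus P\subset B(y,r_0)$; by Lemma~\ref{lem:cells}(iv), $T\setminus P$ is connected; and it contains $y$, as $r_0>0$. Hence $T\setminus P\subset D:=D(y,r_0)$. The level-$1$ cell $K$ with $v\in K\subset T$ contains no corner of $T$ other than $v$, so $K\setminus\{v\}\subset T\setminus P\subset D$. Moreover $v\notin D$, since $|v-y|=r_0$. Thus Lemma~\ref{lem:open} applies. Since $N_m(v)\subset B(v,2^{-m})\subset B(y,r_0+2^{-m})$ and $D\cup N_m(v)$ is connected and contains $y$, we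 may take $D'=D(y,r_0+2^{-m})$.
\end{proof}

Note that $[1/\sqrt3,1]$ lies in the interior of $J=[\frac{11}{20},\frac{11}{10}]$; this is what dictated the choice of $J$.

\subsection{Finitely many local patches}

The centers $2^nx$ may run off to infinity. We bring them back by translation: near any unit cell, $G$ has one of finitely many shapes. For $a\in A$ let
\[
S_a=\{c\in\Lambda:|c|\le4,\ a+c\in A\},\qquad U_a=\bigcup_{c\in S_a}T_{a+c}.
\]
There are only finitely many possible sets $S_a$. If $w\in T_a$ and a level-$0$ cell $T_{a+c}$ meets $B(w,\frac32)$, then $|c|\le1+\frac32+1<4$. Hence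
\begin{equation}\label{eq:patch}
\begin{aligned}
&B(w,\tfrac32)\cap G=B(w,\tfrac32)\cap U_a,\ \text{ and all level-$0$ cells meeting }B(w,\tfrac32)\\
&\text{are among the }T_{a+c},\ c\in S_a .
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:transfer}
Let $S_a=S_{a'}$, $b=a'-a$ and $w\in T_a$.
\begin{enumerate}
\item[(i)] $D(w+b,r)=D(w,r)+b$ for $0<r\le\frac32$.
\item[(ii)] Let $D\subset B(w,\rho)\cap G$ be nonempty and open in $G$, with $\rho<\frac32$. Then $D+b\subset G$ is open in $G$, $\mu(D+b)=\mu(D)$ and $\lambda(D+b)=\lambda(D)$. If $D$ is connected and $\varphi$ is an eigenfunction of $D$, then the function equal to $\varphi(\cdot-b)$ on $D+b$ and to $0$ elsewhere is an eigenfunction of $D+b$.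
\end{enumerate}
\end{lemma}

\begin{proof}
Translation by $b$ maps $T_{a+c}$ onto $T_{a'+c}$ for $c\in S_a=S_{a'}$, hence $U_a$ onto $U_{a'}$, and level-$m$ subcells onto level-$m$ subcells. By \eqref{eq:patch} for $w\in T_a$ and for $w+b\in T_{a'}$, it is an isometry of $V=B(w,\frac32)\cap G$ onto $V'=B(w+b,\frac32)\cap G$. Both sets are open in $G$. This gives (i) and the openness of $D+b$ in (ii).

For $f\in\mathcal F_D$ define $f^b(z)=f(z-b)$ for $z\in D+b$ and $f^b=0$ elsewhere on $G$. If $z\in V'\cup U_{a'}$ but $z\notin D+b$, then $z-b\in G\setminus D$ and $f(z-b)=0$; so $f^b=f(\cdot-b)$ on $V'\cup U_{a'}$. In particular $f^b$ is continuous on $V'$. It vanishes on $G\setminus\overline{B(w+b,\rho)}$, which is open in $G$ and together with $V'$ covers $G$; so $f^b\in C(G)$. By \eqref{eq:patch}, $f$ vanishes on all level-$0$ cells other than the $T_{a+c}$, and $f^b$ on all level-$0$ cells other than the $T_{a'+c}$, $c\in S_a$. Since $\mathcal E_{T_{a'+c}}(f^b,f^b)=\mathcal E_{T_{a+c}}(f,f)$ and $\mu$ is translation invariant on cells, $\mathcal E(f^b,f^b)=\mathcal E(f,f)$ and $\|f^b\|_2=\|f\|_2$;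 likewise $\mu(D+b)=\mu(D)$. The same argument with $-b$ shows that $f\mapsto f^b$ is a bijection of $\mathcal F_D$ onto $\mathcal F_{D+b}$ preserving energy, $L^2$ inner product and sign. The remaining claims follow.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Suppose the first statement fails. Then there are $x_k\in G$ and $n_k\to\infty$ such that the oscillation of $H_{x_k}$ over $2^{-n_k}J$ is less than $1/k$.

\paragraph{A limiting center.} Let $y_k=2^{n_k}x_k\in T_{a_k}$ and $z_k=y_k-a_k\in G_0$. Along a subsequence, $S_{a_k}$ is constant and $z_k\to z\in G_0$. Fix one index of this subsequence, call its $a_k$ now $a_*$, and put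
\[
b_k=a_k-a_*,\qquad y=a_*+z\in T_{a_*},\qquad y_k'=a_*+z_k\in T_{a_*}.
\]
Then $y_k'\to y$ and $y_k=y'_k+b_k$. Let $q_k(r)=\mathbb P^{y_k}(\tau_{D(y_k,r)}>5^{n_k})$, so that $H_{x_k}(r2^{-n_k})=r^{d_w}5^{-n_k}\log q_k(r)$ by \eqref{eq:H}.

\paragraph{Comparison with balls about $y$.} We claim that for $r\in J$ and $0<\delta'<\frac14$
\begin{equation}\label{eq:claim}
-\lambda(y,r-\delta')\le\liminf_k5^{-n_k}\log q_k(r)\le\limsup_k5^{-n_k}\log q_k(r)\le-\lambda(y,r+\delta').
\end{equation}
Here $r-\delta'\ge0.3$ and $r+\delta'\le1.35$. For large $k$ we have $|y_k'-y|<\delta'$ and $y_k'\in D(y,r-\delta')$, and then $B(y,r-\delta')\subset B(y_k',r)\subset B(y,r+\delta')$. The set $D(y,r-\delta')$ is connected, contains $y_k'$ and lies in $B(y'_k,r)$, so it is contained in $D(y'_k,r)$. In particular $D(y'_k,r)$ contains $y$; being connected and contained in $B(y,r+\delta')$, it lies in $D(y,r+\delta')$. Translating by $b_k$ (Lemma~\ref{lem:transfer}(i) with $a=a_*$, $a'=a_k$, $w=y_k'$),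
\[
D(y,r-\delta')+b_k\ \subset\ D(y_k,r)\ \subset\ D(y,r+\delta')+b_k .
\]
By Lemma~\ref{lem:transfer}(ii) with $w=y$ and $\rho=1.4$, the first and the last of these domains are open and have the same eigenvalues and measures as the untranslated ones. All three contain $y_k$. Let $\varphi$ be an eigenfunction of $D(y,r-\delta')$; the corresponding eigenfunction of the translated domain has the value $\varphi(y_k')$ at $y_k$. So \eqref{eq:lower} and \eqref{eq:upper} give
\[
\frac{\varphi(y'_k)}{\|\varphi\|_\infty}\,e^{-\lambda(y,r-\delta')5^{n_k}}\le q_k(r)\le\big(M\mu(D(y,r+\delta'))\big)^{1/2}e^{-\lambda(y,r+\delta')(5^{n_k}-1)} .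
\]
Since $\varphi(y'_k)\to\varphi(y)>0$ by Proposition~\ref{prop:eig}(c), \eqref{eq:claim} follows.

\paragraph{An exact power law.} By \eqref{eq:claim} with $r=1$ the sequence $H_{x_k}(2^{-n_k})$ is bounded. Pass to a further subsequence along which it converges, to $-c$ say. As the oscillation over $2^{-n_k}J$ tends to $0$, $H_{x_k}(r2^{-n_k})\to-c$ for all $r\in J$. With \eqref{eq:claim},
\[
r^{d_w}\lambda(y,r+\delta')\le c\le r^{d_w}\lambda(y,r-\delta')\qquad(r\in J,\ 0<\delta'<\tfrac14).
\]
Let $s$ be in the interior of $J$. For small $\delta'$ take $r=s-\delta'$ on the left and $r=s+\delta'$ on the right: $(s-\delta')^{d_w}\lambda(y,s)\le c\le(s+\delta')^{d_w}\lambda(y,s)$. As $\delta'\downarrow0$,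
\begin{equation}\label{eq:power}
\lambda(y,s)=c\,s^{-d_w}\qquad\text{for all }s\in\big(\tfrac{11}{20},\tfrac{11}{10}\big).
\end{equation}
No continuity of $\lambda(y,\cdot)$ was used: the radius is perturbed in the factor $r^{d_w}$, not in the eigenvalue.

\paragraph{Contradiction.} Apply Lemma~\ref{lem:far} to $y\in T_{a_*}$. We have $r_0\in[1/\sqrt3,1]\subset(\frac{11}{20},\frac{11}{10})$, and $r_0+2^{-m}\in(\frac{11}{20},\frac{11}{10})$ for $m\ge4$. By Lemma~\ref{lem:far}, \eqref{eq:power} and the mean value theorem, for all $m\ge4$
\[
\kappa(3/5)^m\le c\big(r_0^{-d_w}-(r_0+2^{-m})^{-d_w}\big)\le c\,d_w\,r_0^{-d_w-1}2^{-m} .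
\]
So $(6/5)^m$ is bounded in $m$, which is absurd. This proves the first statement of the theorem.

\paragraph{Conclusion.} Let $x\in G$. By \eqref{eq:known}, $H_x$ is bounded near $0$. For every large $n$ the first statement provides $\xi_n,\xi_n'\in2^{-n}J$ with $H_x(\xi_n)-H_x(\xi_n')\ge\delta-\frac1n$. Since $\xi_n,\xi_n'\to0$, passing to a subsequence along which both values converge gives $\limsup_{\xi\to0}H_x(\xi)-\liminf_{\xi\to0}H_x(\xi)\ge\delta$. Hence $\lim_{\xi\to0}H_x(\xi)$ does not exist, for every $x\in G$. \qed

\begin{thebibliography}{9}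
\bibitem{B} Barlow, \emph{Diffusions on fractals}, LNM 1690.
\bibitem{BP} Barlow and Perkins, PTRF \textbf{79} (1988).
\bibitem{graph} \emph{Exact Hausdorff Measure of the Graph of Brownian Motion on the Sierpi\'nski Gasket}, \texttt{http://www.stt.msu.edu/\textasciitilde{}xiaoyimi/WuXiao3.pdf}.
\bibitem{FOT} Fukushima, Oshima and Takeda, Sect.~4.4.
\bibitem{FS} Fukushima and Shima, Potential Anal.\ \textbf{1} (1992).
\bibitem{K} Kigami, \emph{Analysis on Fractals}.
\end{thebibliography}

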